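
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{Unnodal geometric markings of blown-up projective spaces\\ and a Noether inequality in all dimensions}


\begin{abstract}
Let $V$ be the blow-up of $m\ge n+1$ distinct points of $\mathbb{P}^n$. A geometric marking of $V$ records one way of presenting $V$, up to pseudo-isomorphism, as such a blow-up. A reflection group $W_{n,m}$, whose generators correspond to the transpositions of neighboring points and to one standard Cremona transformation, acts on all markings. We answer a question posed in \cite{source}: for $n>2$, the group acts transitively on the pseudo-isomorphism classes of unnodal geometric markings. In fact, if $V$ has an unnodal geometric marking, then $W_{n,m}$ acts simply transitively on the set of all its geometric markings. The proof rests on a sharp inequality of Noether type for pseudo-isomorphisms between blow-ups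 of $\mathbb{P}^n$. The inequality is obtained by transporting a twisted vector field that vanishes at one of the points.
\end{abstract}

\section{The question and the results}

\subsection{Markings}
Let $k$ be an algebraically closed field of any characteristic, and let $n\ge 2$ and $m\ge n+1$ be integers. For an ordered set $x=(x^1,\dots,x^m)$ of $m$ distinct points of $\mathbb{P}^n$, let $\sigma_x:V(x)\to\mathbb{P}^n$ be the blow-up of these points and $E_i=E_i(x)$ the exceptional divisor over $x^i$.

A \emph{pseudo-isomorphism} is a birational map that is an isomorphism outside closed subsets of codimension at least $2$ on both sides. It induces an isomorphism of Picard groups. A \emph{pseudo-auto\-morphism} of $V$ is a pseudo-isomorphism $V\dashrightarrow V$. The same variety $V=V(x)$ can be pseudo-isomorphic to blow-ups $V(y)$ for many point sets $y$, and we ask how all these presentations of $V$ are related. The following bookkeeping makes this precise.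

Let $H=H_{n,m}=\mathbb{Z}e_0\oplus\mathbb{Z}e_1\oplus\dots\oplus\mathbb{Z}e_m$ with the symmetric bilinear form
\[
(e_0,e_0)=n-1,\qquad (e_i,e_i)=-1\ \ (1\le i\le m),\qquad (e_i,e_j)=0\ \ (i\ne j).
\]
Let $\varphi_x:H\to\mathrm{Pic}(V(x))$ be the isomorphism that sends $e_0$ to the pull-back of the hyperplane class and $e_i$ to the class of $E_i$. Let $V$ be a blow-up of $m$ distinct points of $\mathbb{P}^n$. A \emph{marking} of $V$ is an isomorphism $\varphi:H\to\mathrm{Pic}(V)$. It is \emph{geometric} if $\varphi=f^*\circ\varphi_y$ for some ordered set $y$ of $m$ distinct points of $\mathbb{P}^n$ and some pseudo-isomorphism $f:V\dashrightarrow V(y)$. Two markings $\varphi,\varphi'$ of $V$ are \emph{pseudo-isomorphic} if $\varphi'=g^*\circ\varphi$ for a pseudo-automorphism $g$ of $V$.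

There are two evident ways to change a geometric marking. One can interchange two neighboring points, and one can apply the standard Cremona transformation $(t_i)\mapsto(t_i^{-1})$ based at $n+1$ of the points, if they are in sufficiently general position. Both changes come from reflections of $H$. Put
\[
\alpha_0=e_0-e_1-\dots-e_{n+1},\qquad \alpha_i=e_i-e_{i+1}\quad(1\le i\le m-1).
\]
Then $(\alpha_i,\alpha_i)=-2$ for all $i$, and $s_{\alpha_i}(v)=v+(v,\alpha_i)\alpha_i$ is an isometry of $H$. Let $W=W_{n,m}$ be the group generated by $s_{\alpha_0},\dots,s_{\alpha_{m-1}}$. It acts on markings by $\varphi\mapsto\varphi\circ w$, and this action respects pseudo-isomorphism classes. For $i\ge1$ the reflection $s_{\alpha_i}$ interchanges $e_i$ and $e_{i+1}$ and fixes the other $e_j$, so $W$ contains the symmetric group $\mathfrak{S}_m$ permuting $e_1,\dots,e_m$. For $v=de_0-\sum m_ie_i$ we have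
\begin{equation}\label{eq:alpha0}
(v,\alpha_0)=(n-1)d-\sum_{i\le n+1}m_i ,
\end{equation}
so $s_{\alpha_0}$ changes $d$ to $nd-\sum_{i\le n+1}m_i$. Lemma \ref{lem:cremona} below identifies $s_{\alpha_0}$ with the effect of the standard Cremona transformation.

The Cremona transformation requires its $n+1$ base points to be linearly independent and the other points to lie off the hyperplanes spanned by $n$ of them. This is where roots enter. A \emph{root} is a vector $w(\alpha_i)$ with $w\in W$ and $0\le i\le m-1$. For $I\subset\{1,\dots,m\}$ with $|I|=n+1$ the vector $e_0-\sum_{i\in I}e_i$ is a root, and its image under $\varphi_x$ is effective if and only if the points $x^i$, $i\in I$, lie on a hyperplane. A marking $\varphi$ is \emph{unnodal} if $\varphi(\alpha)$ is not the class of an effective divisor for any root $\alpha$. So unnodality of $\varphi_x$ is a condition of general position: it says that no $n+1$ points lie on a hyperplane, and it includes the same requirement after any sequence of Cremona transformations.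

\begin{example}[$m=n+1$]\label{ex:small}
Here $\alpha_0$ is orthogonal to $\alpha_1,\dots,\alpha_n$. Hence $W=\mathfrak{S}_{n+1}\times\{1,s_{\alpha_0}\}$, and the roots are $e_i-e_j$ $(i,j\ge1,\ i\neq j)$ and $\pm\alpha_0$. Among their images under $\varphi_x$ only $\varphi_x(\alpha_0)$ can be effective, so $\varphi_x$ is unnodal if and only if $x^1,\dots,x^{n+1}$ span $\mathbb{P}^n$. In that case Theorem \ref{thm:main} will say that $V(x)$ has exactly $2\,(n+1)!$ geometric markings: the orderings of the points, before or after the Cremona transformation.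
\end{example}

\subsection{The question}
For $n=2$, where pseudo-isomorphisms are isomorphisms, it is known (Nagata) that $W$ acts transitively on the pseudo-isomorphism classes of unnodal geometric markings of $V$. Whether this remains true for $n>2$ is left undecided in \cite{source}: is it true that for any two unnodal geometric markings $\varphi,\varphi'$ of $V$ there are $w\in W$ and a pseudo-automorphism $g$ of $V$ with $\varphi'=g^*\circ\varphi\circ w$?

The plane suggests the answer yes, but a positive answer asks for a lot. It implies that $\varphi^{-1}(g^*)^{-1}\varphi'$ is an isometry of $H$ for some pseudo-automorphism $g$. For $n=2$ the form is the intersection form, which is preserved automatically. For $n\ge3$ a pseudo-isomorphism need not preserve intersection numbers of divisors, and nothing formal forces it to respect the form. We prove that the answer is yes, with $g=\mathrm{id}$.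

\begin{theorem}\label{thm:main}
Let $V$ be a blow-up of $m$ distinct points of $\mathbb{P}^n$, let $\varphi$ be an unnodal geometric marking of $V$ and $\varphi'$ any geometric marking of $V$. Then there is a unique $w\in W$ with $\varphi'=\varphi\circ w$. In particular $W$ acts transitively on the pseudo-isomorphism classes of unnodal geometric markings of $V$.
\end{theorem}

The engine is an inequality that needs no unnodality. On $V(x)$ we write $e_0,e_i$ for $\varphi_x(e_0),\varphi_x(e_i)$, and on $V(y)$ we write $e_0',e_i'$ for $\varphi_y(e_0),\varphi_y(e_i)$.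

\begin{theorem}[Noether inequality]\label{thm:noether}
Let $f:V(x)\dashrightarrow V(y)$ be a pseudo-isomorphism. Write $f^*e_0'=de_0-\sum m_ie_i$, let $\delta$ be the coefficient of $e_0'$ in $(f^*)^{-1}e_0$, and let $S$ be the sum of the $n+1$ largest $m_i$. Then $d,\delta\ge1$, all $m_i\ge0$, and
\begin{equation}\label{eq:noether}
(\delta-1)\,S\ \ge\ (n-1)(d\delta-1).
\end{equation}
Hence if $d\ge2$, then $\delta\ge2$ and
\begin{equation}\label{eq:strict}
S\ \ge\ (n-1)\Bigl(d+\frac{d-1}{\delta-1}\Bigr)\ >\ (n-1)d .
\end{equation}
If $d=1$, then all $m_i=0$. Equality holds in \eqref{eq:noether} for the standard Cremona transformation.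
\end{theorem}

By \eqref{eq:alpha0}, the inequality $S>(n-1)d$ says that after reordering the points, $s_{\alpha_0}$ lowers the degree $d$. Unnodality guarantees that each lowering step is again realized geometrically, and descent on $d$ gives Theorem \ref{thm:main}. Unnodality is also what one needs for the whole group to act on geometric markings.

\begin{theorem}\label{thm:converse}
For a geometric marking $\varphi$ of $V$ the following are equivalent:
\begin{enumerate}
\item[(a)] $\varphi$ is unnodal;
\item[(b)] $\varphi\circ w$ is geometric for all $w\in W$;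
\item[(c)] the set of geometric markings of $V$ equals $\varphi\circ W$;
\item[(d)] all geometric markings of $V$ are unnodal.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
Suppose that $V(x)$ has an unnodal geometric marking.
\begin{enumerate}
\item[(i)] Every pseudo-isomorphism $f:V(x)\dashrightarrow V(y)$ satisfies $\varphi_x^{-1}f^*\varphi_y\in W$; in particular $\varphi_x^{-1}f^*\varphi_y$ is an isometry. As a birational map of $\mathbb{P}^n$, $f$ is a composition of projectivities and standard Cremona transformations.
\item[(ii)] Pseudo-automorphisms of $V(x)$ act on $\mathrm{Pic}(V(x))$ through $W$. The kernel of this action is trivial if $m\ge n+2$ and is a torus $(k^*)^n$ if $m=n+1$.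
\end{enumerate}
\end{corollary}

\section{What a pseudo-isomorphism preserves}\label{sec:prelim}

Let $f:V\dashrightarrow V'$ be a pseudo-isomorphism of smooth projective varieties, so $f$ restricts to an isomorphism $U\cong U'$ of open sets with complements of codimension at least $2$. Removing such a complement changes neither the Picard group nor the sections of a locally free sheaf. This gives the isomorphism $f^*:\mathrm{Pic}(V')\to\mathrm{Pic}(V)$, the rule $(g\circ f)^*=f^*\circ g^*$, and three facts.
\begin{itemize}
\item[(P1)] $H^0(V',M)\cong H^0(V,f^*M)$ for every line bundle $M$ on $V'$. Prime divisors of $V$ and $V'$ correspond bijectively, and divisors in $|M|$ correspond to divisors in $|f^*M|$. So $f^*$ and $(f^*)^{-1}$ preserve effectivity, and they preserve the property of having no fixed component.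
\item[(P2)] $f^*K_{V'}=K_V$.
\item[(P3)] $H^0(V,T_V\otimes L)\cong H^0(V',T_{V'}\otimes(f^*)^{-1}L)$ for every line bundle $L$ on $V$, where $T$ denotes the tangent bundle.
\end{itemize}

On $V(x)$ we have $K_{V(x)}=-(n+1)e_0+(n-1)\sum e_i$. Call the coefficient of $e_0$ in a class its \emph{degree}. An effective divisor on $V(x)$ has degree $\ge0$, namely the degree of its push-forward to $\mathbb{P}^n$. An effective divisor of degree $0$ is supported on the exceptional divisors, so it equals $\sum a_iE_i$ with $a_i\ge0$, and it is the only effective divisor in its class.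

\subsection{The numbers attached to $f$}
Let now $f:V(x)\dashrightarrow V(y)$ be a pseudo-isomorphism, and put
\[
v=f^*e_0'=de_0-\sum m_ie_i .
\]
Thus $f$, as a birational map of $\mathbb{P}^n$, is given by forms of degree $d$ that vanish to order at least $m_i$ at $x^i$. In the opposite direction, let
\[
\theta:\mathrm{Pic}(V(x))\to\mathbb{Z},\qquad \theta(D)=\text{degree of }(f^*)^{-1}D ,\qquad \delta=\theta(e_0),\quad \mu_i=\theta(e_i).
\]
So $\delta$ is the degree of the image of a general hyperplane. The number $\mu_i$ is the degree of the hypersurface onto which $E_i$ is mapped, or $0$ if $E_i$ corresponds to an exceptional divisor of $V(y)$.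

\begin{lemma}\label{lem:numbers}
\begin{enumerate}
\item[(i)] $d\ge1$ and all $m_i\ge0$. If $d=1$, then all $m_i=0$.
\item[(ii)] $\delta\ge1$ and all $\mu_i\ge0$. Moreover
\begin{equation}\label{eq:linear}
(n-1)\sum_i\mu_i=(n+1)(\delta-1),
\end{equation}
\begin{equation}\label{eq:pairing}
d\delta-\sum_i m_i\mu_i=1 .
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The system $|e_0'|$ is base-point free of dimension $n$. By (P1), $h^0(v)=n+1$ and $|v|$ has no fixed component. In particular $v$ is effective, so $d\ge0$. For each $i$ some $D\in|v|$ does not contain $E_i\cong\mathbb{P}^{n-1}$. Since $e_0|_{E_i}$ is trivial and $e_i|_{E_i}=\mathcal{O}(-1)$, the effective divisor $D|_{E_i}$ has class $\mathcal{O}(m_i)$, so $m_i\ge0$. If $d=0$, then the effective class $v=-\sum m_ie_i$ is a non-negative combination of the $e_i$. Since all $m_i\ge0$, this forces $v=0$ and contradicts the injectivity of $f^*$. If $d=1$ and some $m_i\ge1$, then $H^0(v)$ consists of linear forms vanishing at $x^i$, so $h^0(v)\le n$, a contradiction.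

(ii) Since $E_i$ is effective, so is $(f^*)^{-1}e_i$, and $\mu_i\ge0$. By (P2), $\theta(K_{V(x)})$ is the degree of $K_{V(y)}$, that is, $-(n+1)\delta+(n-1)\sum\mu_i=-(n+1)$. This is \eqref{eq:linear}, and it gives $\delta\ge1$. Finally $\theta(f^*e_0')=1$ is \eqref{eq:pairing}.
\end{proof}

\section{The plane, and a cubic transformation of space}\label{sec:idea}

This section explains the idea of the proof of Theorem \ref{thm:noether}. The later proofs do not depend on it.

\subsection{The argument for $n=2$}
Let $n=2$. Then $f$ is an isomorphism and $f^*$ preserves intersection numbers, so $\theta(D)=(D,v)$. Thus $\delta=d$ and $\mu_i=m_i$, and \eqref{eq:linear}, \eqref{eq:pairing} become $\sum m_i=3(d-1)$ and $\sum m_i^2=d^2-1$. Suppose $d\ge2$. The third ingredient is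
\[
m_i\le d-1 .
\]
Indeed the lines through $x^i$ form a moving system in the class $e_0-e_i$. So its image on $V(y)$ has degree $\delta-\mu_i\ge1$, because an effective divisor of degree $0$ does not move. Now view $\lambda_i=m_i/(d-1)$ as weights: they lie in $[0,1]$ and add up to $3$. A sum with such weights is at most the sum of the three largest terms, so if $m_1\ge m_2\ge m_3\ge\cdots$, then
\[
m_1+m_2+m_3\ \ge\ \sum\lambda_im_i=\frac{d^2-1}{d-1}=d+1 .
\]
So $s_{\alpha_0}$, the reflection belonging to the quadratic transformation based at $x^1,x^2,x^3$, changes $d$ to $2d-m_1-m_2-m_3\le d-1$.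

\subsection{What is missing for $n\ge3$}
For $n\ge3$ the equalities $\delta=d$ and $\mu_i=m_i$ are not available, and the second one already fails for the Cremona transformation below. But the argument does not need them. If $\delta\ge2$, take as weights
\[
\lambda_i=\frac{(n-1)\mu_i}{\delta-1}\ge0 .
\]
By \eqref{eq:linear} they add up to $n+1$, which is the number of base points of a Cremona transformation, and \eqref{eq:pairing} evaluates $\sum\lambda_im_i$. All that is needed is $\lambda_i\le1$, that is,
\[
(n-1)\mu_i\le\delta-1 .
\]
The hyperplanes through $x^i$ give $\mu_i\le\delta-1$ as above, which is too weak by the factor $n-1$. We therefore need objects on $V(x)$ finer than divisors. Vector fields will do.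

\subsection{The Cremona transformation of $\mathbb{P}^3$}
Let $x^1,\dots,x^4$ be the coordinate points of $\mathbb{P}^3$ and let $Y_i=X_i^{-1}$, or in homogeneous form $X_i=\prod_{j\ne i}Y_j$. Here $d=\delta=3$, all $m_i=2$, and $E_i$ is mapped to the plane $\{Y_i=0\}$, so $\mu_i=1$. (Lemma \ref{lem:cremona} verifies this.)

The constant vector field $\xi=\partial_{X_1}$ is a section of $T_{\mathbb{P}^3}(-1)$ that vanishes exactly at $x^1$. What becomes of it on the other side? The degree $0$ field $X_1\partial_{X_1}$ is carried to $-Y_1\partial_{Y_1}$, and the linear form $X_1$ is carried to $Y_2Y_3Y_4$. So $\xi=X_1^{-1}\cdot X_1\partial_{X_1}$ is carried to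
\[
-\frac{Y_1\,\partial_{Y_1}}{Y_2Y_3Y_4},
\]
a rational section of $T_{\mathbb{P}^3}(-3)$. It vanishes along $\{Y_1=0\}$, the image of $E_1$, and has simple poles along the images of $E_2,E_3,E_4$. Removing the zero and the poles leaves $-\partial_{Y_1}$, a regular section of $T_{\mathbb{P}^3}(-1)$. The twist is
\[
-3-1+1+1+1=-\delta-\mu_1+\mu_2+\mu_3+\mu_4=-1 .
\]
Since $T_{\mathbb{P}^3}(r)$ has no non-zero sections for $r\le-2$, this is the extreme case. For an arbitrary $f$ the same bookkeeping produces a non-zero section of $T_{\mathbb{P}^3}(r)$ with $r=-\delta-\mu_1+\sum_{j\ge2}\mu_j$, so $r\ge-1$. Equation \eqref{eq:linear} with $n=3$ turns this into $2\mu_1\le\delta-1$, the inequality wanted. The gain over hyperplanes comes from the poles that are allowed at the other points.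

\section{The vector field bound}

\begin{lemma}\label{lem:key}
For every pseudo-isomorphism $f:V(x)\dashrightarrow V(y)$ and every $i$ we have $(n-1)\mu_i\le\delta-1$.
\end{lemma}

\begin{proof}
By symmetry take $i=1$. Recall the Euler sequence on $\mathbb{P}^n$,
\[
0\to\mathcal{O}(-1)\to\mathcal{O}^{\,n+1}\to T_{\mathbb{P}^n}(-1)\to0 .
\]
A vector in $k^{n+1}$ representing $x^1$ is a section of the middle term. Its image is a non-zero section $\xi$ of $T_{\mathbb{P}^n}(-1)$ that vanishes at $x^1$. We regard $\xi$ as a rational section of $T_{V(x)}\otimes\mathcal{O}(-e_0)$, regular off the exceptional divisors, and determine its behavior along them.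

\emph{Along $E_1$.} Choose homogeneous coordinates $X_0,\dots,X_n$ with $x^1=(1:0:\dots:0)$, so $\xi=\partial_{X_0}$, and put $t_j=X_j/X_0$. Trivialize $\mathcal{O}(1)$ by $X_0$. Since $X_0\partial_{X_0}$ sends $t_j$ to $-t_j$, the section $\xi$ becomes $-\sum t_j\partial_{t_j}$. In the chart $t_l=u$, $t_j=uw_j$ $(j\ne l)$ of the blow-up, this field sends $u\mapsto-u$ and $w_j=t_j/t_l\mapsto0$. So it equals $-u\partial_u$, and $\xi$ vanishes along $E_1=\{u=0\}$.

\emph{Along $E_j$, $j\ge2$.} Near $x^j$, in local coordinates $t_1,\dots,t_n$ centered at $x^j$ and after trivializing $\mathcal{O}(1)$, the section $\xi$ is a regular field $\sum c_p\partial_{t_p}$. In the chart $t_l=u$, $t_p=uw_p$ $(p\ne l)$ it sends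
\[
u\mapsto c_l,\qquad w_p=\frac{t_p}{t_l}\mapsto\frac{c_p-w_pc_l}{u} .
\]
So it has at most a simple pole along $E_j$.

Hence $\xi$ is a non-zero regular section of $T_{V(x)}\otimes L$ with $L=-e_0-e_1+\sum_{j\ge2}e_j$. By (P3) it gives a non-zero section of $T_{V(y)}\otimes(f^*)^{-1}L$. Restrict this section to $V(y)\setminus\bigcup E_j(y)\cong\mathbb{P}^n\setminus\{y^1,\dots,y^m\}$, where $(f^*)^{-1}L$ becomes $\mathcal{O}(\theta(L))$, and extend it over the points, which have codimension $n\ge2$. The result is a non-zero section of $T_{\mathbb{P}^n}(r)$ with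
\[
r=\theta(L)=-\delta-\mu_1+\sum_{j\ge2}\mu_j .
\]
Twisting the Euler sequence gives $0\to\mathcal{O}(r)\to\mathcal{O}(r+1)^{n+1}\to T_{\mathbb{P}^n}(r)\to0$. Since $H^1(\mathbb{P}^n,\mathcal{O}(r))=0$ for $n\ge2$, and $\mathcal{O}(r+1)$ has no non-zero sections for $r\le-2$, we get $H^0(T_{\mathbb{P}^n}(r))=0$ for $r\le-2$. Therefore $r\ge-1$. Inserting $\sum_{j\ge2}\mu_j=\frac{n+1}{n-1}(\delta-1)-\mu_1$ from \eqref{eq:linear} we obtain
\[
2\mu_1\ \le\ \frac{n+1}{n-1}(\delta-1)-(\delta-1)=\frac{2}{n-1}(\delta-1).\qedhere
\]
\end{proof}

\section{The Noether inequality}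

\begin{proof}[Proof of Theorem \ref{thm:noether}]
Lemma \ref{lem:numbers} contains the statements $d,\delta\ge1$ and $m_i\ge0$, and the case $d=1$.

If $\delta=1$, then \eqref{eq:linear} and $\mu_i\ge0$ give $\mu_i=0$ for all $i$. So $d=1$ by \eqref{eq:pairing}, and both sides of \eqref{eq:noether} vanish. In particular $d\ge2$ implies $\delta\ge2$.

Let $\delta\ge2$ and put $\lambda_i=(n-1)\mu_i/(\delta-1)$. By Lemma \ref{lem:numbers} and Lemma \ref{lem:key},
\[
0\le\lambda_i\le1,\qquad \sum_i\lambda_i=n+1 .
\]
Number the points so that $m_1\ge\dots\ge m_m$ and let $t=m_{n+1}$ (here $m\ge n+1$ is used). Then $m_i-t$ is $\ge0$ for $i\le n+1$ and $\le0$ for $i>n+1$, so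
\[
\sum_i\lambda_im_i-(n+1)t=\sum_i\lambda_i(m_i-t)\le\sum_{i\le n+1}(m_i-t)=S-(n+1)t .
\]
With \eqref{eq:pairing} this yields
\[
S\ \ge\ \sum_i\lambda_im_i=\frac{n-1}{\delta-1}\sum_im_i\mu_i=\frac{(n-1)(d\delta-1)}{\delta-1},
\]
which is \eqref{eq:noether}. Since $d\delta-1=d(\delta-1)+(d-1)$, the right-hand side equals $(n-1)\bigl(d+\frac{d-1}{\delta-1}\bigr)$, and \eqref{eq:strict} follows for $d\ge2$.

For the standard Cremona transformation, take $f=\tau$ as in Lemma \ref{lem:cremona} below, whose proof does not use the present theorem. It gives $\tau^*e_0'=e_0+(n-1)\alpha_0$. So $d=n$, with $m_i=n-1$ for $i\le n+1$ and $m_i=0$ otherwise. In the bases $(e_i')$ and $(e_i)$ the matrix of $\tau^*$ is that of the reflection $s_{\alpha_0}$, which is its own inverse, so $\delta=n$ as well. Both sides of \eqref{eq:noether} equal $(n-1)^2(n+1)$.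
\end{proof}

\section{Cremona transformations and projectivities on markings}

\begin{lemma}\label{lem:cremona}
Let $x^1,\dots,x^{n+1}$ be linearly independent, and suppose that no $x^j$ with $j>n+1$ lies on a hyperplane spanned by $n$ of them. Then there are an ordered set $y$ of $m$ distinct points and a pseudo-isomorphism $\tau:V(x)\dashrightarrow V(y)$, induced by the standard Cremona transformation in suitable coordinates, with $\tau^*\varphi_y=\varphi_x\circ s_{\alpha_0}$.
\end{lemma}

\begin{proof}
Choose coordinates $t_1,\dots,t_{n+1}$ such that $x^1,\dots,x^{n+1}$ are the coordinate points. By hypothesis the $x^j$ with $j>n+1$ have no zero coordinate, that is, they lie in the torus of $\mathbb{P}^n$. Let $\tau:(t_i)\mapsto(t_i^{-1})$, and put $y^i=x^i$ for $i\le n+1$ and $y^j=\tau(x^j)$ for $j>n+1$. These points are distinct, since $\tau$ maps the torus bijectively to itself and the coordinate points lie outside the torus.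

The blow-up $P$ of $\mathbb{P}^n$ at the coordinate points is toric. Its fan has the rays of $\mathbb{P}^n$, generated by $u_1,\dots,u_{n+1}$ with $\sum u_i=0$, where $u_i$ corresponds to the strict transform $D_i$ of $\{t_i=0\}$. It also has, for each $i$, the ray generated by $\sum_{j\ne i}u_j=-u_i$, which corresponds to $E_i$. The map $\tau$ acts on the lattice by $-1$ and so interchanges the rays of $u_i$ and $-u_i$. Hence it restricts to an automorphism of the union of the torus orbits of codimension at most $1$, whose complement in $P$ has codimension at least $2$. So $\tau$ is a pseudo-automorphism of $P$ that interchanges $D_i$ and $E_i$. The remaining points lie in the torus, where $\tau$ is an automorphism carrying $x^j$ to $y^j$. Therefore $\tau$ lifts to a pseudo-isomorphism $V(x)\dashrightarrow V(y)$.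

The hyperplane $\{t_i=0\}$ contains exactly the points $x^j$ with $j\le n+1$, $j\ne i$. So on $V(x)$
\[
D_i=e_0-\sum_{j\le n+1,\ j\ne i}e_j=e_i+\alpha_0 ,
\]
and likewise for the divisors $D_i'$ on $V(y)$. Hence $\tau^*e_i'=e_i+\alpha_0$ for $i\le n+1$ and $\tau^*e_j'=e_j$ for $j>n+1$. From $\tau^*D_i'=E_i$ we get
\[
\tau^*e_0'=e_i+\sum_{j\le n+1,\ j\ne i}(e_j+\alpha_0)=\sum_{j\le n+1}e_j+n\alpha_0=(e_0-\alpha_0)+n\alpha_0=e_0+(n-1)\alpha_0 .
\]
Since $(e_0,\alpha_0)=n-1$, $(e_i,\alpha_0)=1$ for $1\le i\le n+1$ and $(e_j,\alpha_0)=0$ for $j>n+1$, these are the values of $s_{\alpha_0}$.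
\end{proof}

\begin{lemma}\label{lem:orbit}
If $\varphi$ is an unnodal geometric marking of $V$ and $w\in W$, then $\varphi\circ w$ is an unnodal geometric marking of $V$.
\end{lemma}

\begin{proof}
The set of roots is $W$-stable, so $\varphi\circ w$ is unnodal. For geometricity it suffices, by induction on the length of a word for $w$, to treat $w=s_{\alpha_i}$. Let $\varphi=f^*\varphi_x$ with $f:V\dashrightarrow V(x)$.

If $i\ge1$, then $\varphi_x\circ s_{\alpha_i}=\varphi_{x'}$, where $x'$ is $x$ with $x^i$ and $x^{i+1}$ interchanged and $V(x')=V(x)$. So $\varphi\circ s_{\alpha_i}=f^*\varphi_{x'}$ is geometric.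

Let $i=0$. By (P1), $\varphi_x$ is unnodal. For $|I|=n+1$ the root $e_0-\sum_{j\in I}e_j$ is then not effective on $V(x)$. Hence no $n+1$ of the points lie on a hyperplane: the pull-back of such a hyperplane minus $\sum_{j\in I}E_j$ would be effective. So Lemma \ref{lem:cremona} applies, and $\varphi\circ s_{\alpha_0}=f^*\tau^*\varphi_y=(\tau\circ f)^*\varphi_y$ is geometric.
\end{proof}

\begin{remark}\label{rem:nodal}
Unnodality cannot be dropped. A geometric marking $f^*\varphi_y$ never maps $-\alpha_0$ to an effective class: by (P1) the class $\varphi_y(-\alpha_0)$ would be effective on $V(y)$, but it has degree $-1$. If $x^1,\dots,x^{n+1}$ lie on a hyperplane, then $\varphi_x\circ s_{\alpha_0}$ maps $-\alpha_0$ to the effective class $\varphi_x(\alpha_0)$, so it is not geometric.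
\end{remark}

\begin{lemma}\label{lem:degone}
Let $f:V(x)\dashrightarrow V(y)$ be a pseudo-isomorphism with $f^*e_0'=e_0$. Then there are a projectivity $A$ of $\mathbb{P}^n$ with $\sigma_y\circ f=A\circ\sigma_x$ and a permutation $\pi$ of $\{1,\dots,m\}$ with $A(x^i)=y^{\pi(i)}$ and $f^*e'_{\pi(i)}=e_i$ for all $i$. Thus $f^*\varphi_y=\varphi_x\circ w_\pi$, where $w_\pi\in\mathfrak{S}_m\subset W$ fixes $e_0$ and sends $e_{\pi(i)}$ to $e_i$.
\end{lemma}

\begin{proof}
By (P1) the map $\sigma_y\circ f$ is given by the complete linear system $|f^*e_0'|=|e_0|$, and this is the pull-back of $|\mathcal{O}(1)|$ under $\sigma_x$. So $\sigma_y\circ f=A\circ\sigma_x$ for a projectivity $A$. The prime divisor $E_i(x)$ corresponds under $f$ to a prime divisor of $V(y)$ whose image under $\sigma_y$ is the point $A(x^i)$. As $n\ge2$, it is an exceptional divisor $E_{\pi(i)}(y)$, and $A(x^i)=y^{\pi(i)}$. By the bijection between prime divisors, $\pi$ is injective, hence a permutation, and $f^*e'_{\pi(i)}=e_i$.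
\end{proof}

\section{Transitivity}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Since $\varphi$ is bijective, $\varphi\circ w$ determines $w$, which proves uniqueness.

For existence, write $\varphi'=f_2^*\varphi_y$ with $f_2:V\dashrightarrow V(y)$. The class $\varphi'(e_0)$ has a degree with respect to each marking in the orbit of $\varphi$, and we choose a marking for which this degree is smallest. Precisely, for $w\in W$ put
\[
v_w=(\varphi\circ w)^{-1}(\varphi'(e_0))\in H,\qquad d_w=\text{coefficient of }e_0\text{ in }v_w .
\]
Then $v_{ww'}=w'^{-1}v_w$. By Lemma \ref{lem:orbit}, $\varphi\circ w=h^*\varphi_x$ for some point set $x$ and some pseudo-isomorphism $h:V\dashrightarrow V(x)$, both depending on $w$. This is the only use of unnodality. Put $f=f_2\circ h^{-1}:V(x)\dashrightarrow V(y)$. Then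
\[
\varphi_x(v_w)=(h^{-1})^*f_2^*\varphi_y(e_0)=f^*e_0' ,
\]
so Theorem \ref{thm:noether} applies to $v_w$, and $d_w\ge1$. Hence we may choose $w$ with $d=d_w$ minimal. Multiplying $w$ on the right by an element of $\mathfrak{S}_m$ permutes the other coefficients of $v_w$ and does not change $d_w$, so we may assume
\[
v_w=de_0-\sum m_ie_i,\qquad m_1\ge\dots\ge m_m .
\]
From now on $h,x,f$ belong to this $w$. By \eqref{eq:alpha0}, $v_{ws_{\alpha_0}}=s_{\alpha_0}v_w$ has $e_0$-coefficient $d+(n-1)d-S$ with $S=\sum_{i\le n+1}m_i$. Minimality of $d$ gives $S\le(n-1)d$. By Theorem \ref{thm:noether} this is impossible for $d\ge2$. So $d=1$ and all $m_i=0$, that is, $f^*e_0'=e_0$.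

By Lemma \ref{lem:degone}, $f^*\varphi_y=\varphi_x\circ w_\pi$ with $w_\pi\in\mathfrak{S}_m\subset W$. Since $f_2=f\circ h$,
\[
\varphi'=f_2^*\varphi_y=h^*f^*\varphi_y=h^*\varphi_x\circ w_\pi=\varphi\circ(ww_\pi) .
\]
This proves the first statement. It gives transitivity on pseudo-isomorphism classes with $g=\mathrm{id}$.
\end{proof}

\section{The converse and consequences}

\begin{proof}[Proof of Theorem \ref{thm:converse}]
(a)$\Rightarrow$(c): every $\varphi\circ w$ is geometric by Lemma \ref{lem:orbit}, and every geometric marking has this form by Theorem \ref{thm:main}.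

(c)$\Rightarrow$(b) is immediate, and so is (d)$\Rightarrow$(a), because $\varphi$ is geometric.

(a)$\Rightarrow$(d): by Theorem \ref{thm:main} every geometric marking is some $\varphi\circ w$, which is unnodal by Lemma \ref{lem:orbit}.

(b)$\Rightarrow$(a): suppose that $\varphi(w\alpha_i)$ is effective for some $w\in W$ and some $i$. If $i\ge1$, use (b) to write $\varphi\circ w=f^*\varphi_y$. By (P1) the class $\varphi_y(\alpha_i)=e_i'-e_{i+1}'$ is effective on $V(y)$. It has degree $0$, so it is a non-negative combination of the $e_j'$, a contradiction. If $i=0$, the marking $\varphi\circ ws_{\alpha_0}$ is geometric by (b), and it sends $-\alpha_0$ to $\varphi(w\alpha_0)$, which is effective. This is impossible by Remark \ref{rem:nodal}.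
\end{proof}

\begin{proof}[Proof of Corollary \ref{cor:main}]
The marking $\varphi_x$ of $V(x)$ is geometric, so it is unnodal by Theorem \ref{thm:converse}.

(i) Since $f^*\varphi_y$ is a geometric marking of $V(x)$, Theorem \ref{thm:main} gives $f^*\varphi_y=\varphi_x\circ w$ with $w\in W$. Write $w$ as a product of reflections $s_{\alpha_i}$. Applying these successively to $\varphi_x$ as in the proof of Lemma \ref{lem:orbit}, we obtain a pseudo-isomorphism $h:V(x)\dashrightarrow V(z)$ with $h^*\varphi_z=\varphi_x\circ w$. Each step is a reordering of the points or a map $\tau$ from Lemma \ref{lem:cremona}, so the underlying birational map of $h$ is a composition of projectivities and standard Cremona transformations. The pseudo-isomorphism $f\circ h^{-1}:V(z)\dashrightarrow V(y)$ satisfies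
\[
(f\circ h^{-1})^*\varphi_y=(h^{-1})^*f^*\varphi_y=(h^{-1})^*h^*\varphi_z=\varphi_z .
\]
So it pulls $e_0'$ back to the hyperplane class of $V(z)$, and it is induced by a projectivity by Lemma \ref{lem:degone}. Since $f=(f\circ h^{-1})\circ h$, the claim follows.

(ii) Taking $y=x$ in (i), we see that a pseudo-automorphism $g$ acts on $\mathrm{Pic}(V(x))$ as $\varphi_xw\varphi_x^{-1}$ with $w\in W$. If $g^*=\mathrm{id}$, then Lemma \ref{lem:degone} applies with $\pi=\mathrm{id}$, so $g$ is induced by a projectivity that fixes every $x^i$. Conversely, every such projectivity lifts to an automorphism of $V(x)$ that acts trivially on $\mathrm{Pic}(V(x))$. As $\varphi_x$ is unnodal, any $n+1$ of the points are linearly independent (proof of Lemma \ref{lem:orbit}). If $m\ge n+2$, then $x^1,\dots,x^{n+2}$ form a projective frame and the projectivity is the identity. If $m=n+1$, the projectivities fixing the $n+1$ points are the diagonal ones, and they form a torus $(k^*)^{n+1}/k^*\cong(k^*)^n$.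
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{Point Sets in Projective Spaces and Theta Functions},\\
\texttt{http://archive.numdam.org/issue/AST\_1988\_\_165\_\_1\_0.pdf}
\end{thebibliography}

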